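\title{Blaschke products decide uniform boundedness in the dual of $H^\infty$}

\begin{abstract}
We prove that a family of bounded linear functionals on $H^\infty$ that is bounded at each Blaschke product is bounded in norm. In particular, the inner functions form a uniform bounded deciding set for $(H^\infty)^*$. Each functional is split into an absolutely continuous and a singular part. When the singular parts are negligible, a gliding hump built from finite Blaschke products gives the result; when they are not, a Baire category argument on the family of inner functions $w(1+\bar g)/(1+g)$ does. We also give equivalent forms of the theorem and two examples that mark its limits.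
\end{abstract}

\section{The question and the results}

Let $E$ be a normed space with dual $E^*$. A set $C\subset E$ is a \emph{uniform bounded deciding set} (a \emph{ubd set}) for $E^*$ if every family $M\subset E^*$ that is pointwise bounded on $C$ is bounded in norm:
\[
\sup_{\varphi\in M}|\varphi(x)|<\infty\ \text{ for each } x\in C
\quad\Longrightarrow\quad
\sup_{\varphi\in M}\|\varphi\|<\infty .
\]
By the Banach--Steinhaus theorem, the closed unit ball and the unit sphere of a Banach space are ubd sets. The notion measures how few test vectors the uniform boundedness principle needs. A set that contains a ubd set is a ubd set. A ubd set has dense linear span: if $\varphi\ne0$ vanishes on $C$, then $\{n\varphi:n\ge1\}$ is pointwise bounded on $C$ and unbounded. Dense span is far from sufficient. The closed absolutely convex hull of the unit vectors $e_k$ of $\ell^1$ is the whole unit ball, yet the functionals $\varphi_n(x)=nx_n$ satisfy $\sup_n|\varphi_n(e_k)|=k$ and $\|\varphi_n\|=n$.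

Let $\mathbb D$ be the open unit disc, $\mathbb T$ the unit circle and $m$ normalized arc length on $\mathbb T$. The Hardy space $H^\infty$ consists of the bounded analytic functions on $\mathbb D$ with the supremum norm; each $f\in H^\infty$ is identified with its radial boundary function in $L^\infty=L^\infty(\mathbb T,m)$. A function $u\in H^\infty$ is \emph{inner} if $|u|=1$ almost everywhere on $\mathbb T$. A \emph{Blaschke product} is a function
\[
c\,z^{d}\prod_i \frac{|\alpha_i|}{\alpha_i}\,\frac{\alpha_i-z}{1-\overline{\alpha_i}z},
\qquad |c|=1,\quad d\ge0,\quad 0<|\alpha_i|<1,\quad \sum_i(1-|\alpha_i|)<\infty,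
\]
where the product may be infinite, finite or empty; thus unimodular constants are Blaschke products. Blaschke products are inner. We write $\mathcal B$ for the set of all of them.

Marshall's theorem \cite{Marshall} says that the closed unit ball of $H^\infty$ is the norm-closed convex hull of $\mathcal B$. Hence $\|\varphi\|=\sup_{u\in\mathcal B}|\varphi(u)|$ for every $\varphi\in(H^\infty)^*$, and a family of functionals that is \emph{uniformly} bounded on the inner functions is bounded in norm. The example of $\ell^1$ shows that this alone says nothing about \emph{pointwise} bounds. The question, recorded as open in \cite{LL}, is the following.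

\medskip
\noindent\emph{Is the set of inner functions a ubd set for $(H^\infty)^*$? That is, if $M\subset(H^\infty)^*$ and $\sup_{\varphi\in M}|\varphi(u)|<\infty$ for every inner $u$, must $\sup_{\varphi\in M}\|\varphi\|$ be finite?}
\medskip

The answer is yes, and the Blaschke products already suffice.

\begin{theorem}\label{thm:main}
The set $\mathcal B$ of Blaschke products is a ubd set for $(H^\infty)^*$. In particular, the set of inner functions is a ubd set for $(H^\infty)^*$.
\end{theorem}

\begin{corollary}\label{cor:forms}
\begin{enumerate}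
\item[(1)] If bounded operators $T_i:H^\infty\to Z_i$ into normed spaces satisfy $\sup_i\|T_iu\|<\infty$ for each $u\in\mathcal B$, then $\sup_i\|T_i\|<\infty$.
\item[(2)] If $\mathcal B=\bigcup_nC_n$ with $C_1\subset C_2\subset\cdots$, then for some $n$ the closed absolutely convex hull of $C_n$ contains a ball centered at $0$.
\item[(3)] If $X$ is a Banach space, $T:X\to H^\infty$ is bounded and linear, and $T(X)\supset\mathcal B$, then $T$ is onto.
\end{enumerate}
\end{corollary}

Infinite products cannot be avoided.

\begin{example}\label{ex:finite}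
The finite Blaschke products are not a ubd set. They lie in the disc algebra of functions that extend continuously to $\overline{\mathbb D}$, a proper closed subspace of $H^\infty$, so their span is not dense. There is also an explicit family: let $\hat f(n)$ be the $n$th Taylor coefficient of $f$ and $\varphi_n(f)=n\hat f(n)$. Then $\|\varphi_n\|=n$, while a finite Blaschke product $B$ is analytic on a disc of radius larger than $1$, so that $\hat B(n)$ decays exponentially and $\varphi_n(B)\to0$.
\end{example}

The two usual proofs of the Banach--Steinhaus theorem use the unit ball in two ways: the gliding hump sums a series in it, and the category argument uses its completeness. The inner functions offer a substitute for each, which suggests a positive answer, but each substitute has a defect. Inner functions can be multiplied, and an infinite product converges when its factors are close to $1$ at the origin; but the tail of such a product is close to $1$ only in $L^2$, which controls only functionals given by an $L^1$ kernel. The inner functions form a norm-closed set, so Baire's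 theorem bounds the family near some inner function $w$; but a neighborhood of $w$ can be very thin. For instance, an inner $v$ with $\|v-1\|<1$ is constant, because $1/v$ is then a bounded analytic function of modulus $1$ almost everywhere on $\mathbb T$, so that $|v|\le1$ and $|1/v|\le1$ in $\mathbb D$.

The proof matches each tool with the functionals for which it works. Section~\ref{sec:tools} splits a functional into an absolutely continuous and a singular part. Section~\ref{sec:hump} runs the gliding hump when the singular parts are negligible. Section~\ref{sec:singular} shows that the discontinuity of singular functionals, which defeats the hump, lets us detect them by Blaschke products that can be multiplied into a single inner function $w$. Section~\ref{sec:baire} applies Baire's theorem to a family of inner functions around this $w$, which is thick enough by construction. Section~\ref{sec:end} completes the proofs.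

\section{Tools}\label{sec:tools}

Throughout, $\|\cdot\|$ is the norm of $L^\infty$ or of a dual space, and $\|\cdot\|_1$, $\|\cdot\|_2$ are the norms of $L^1(m)$, $L^2(m)$. We use the following facts.

\begin{enumerate}
\item[(F1)] \emph{Boundary values.} The Poisson integral of $g\in L^\infty$ has radial limit $g$ almost everywhere. The boundary functions of $H^\infty$ (of the Hardy space $H^2$) are the functions in $L^\infty$ (in $L^2$) whose Fourier coefficients of negative index vanish; the identification is isometric, and $f(0)=\int f\,dm$. Convergence in $H^2$ implies uniform convergence on compact subsets of $\mathbb D$.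
\item[(F2)] \emph{Division.} If $f\in H^\infty$ vanishes at the zeros of $b\in\mathcal B$, with at least the same multiplicities, then $f/b\in H^\infty$ and $\|f/b\|=\|f\|$.
\item[(F3)] \emph{Marshall} \cite{Marshall}. Every $F\in H^\infty$ with $\|F\|\le1$ is a norm limit of finite convex combinations of Blaschke products.
\item[(F4)] \emph{Carath\'eodory.} Every $F\in H^\infty$ with $\|F\|\le1$ is the limit, uniformly on compact subsets of $\mathbb D$, of finite Blaschke products $v_i$. Then also $\int v_i\omega\,dm\to\int F\omega\,dm$ for every $\omega\in L^1$: this holds for trigonometric polynomials $\omega$ because the Taylor coefficients converge, these polynomials are dense in $L^1$, and $\|v_i\|\le1$.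
\item[(F5)] \emph{A test for Blaschke products} \cite[Ch.~II, Thm.~2.4]{Garnett}. For $u$ inner and $0<t<1$ let $I_t(u)=\int\log|u(t\zeta)|\,dm(\zeta)$. These means are nonpositive and, since $\log|u|$ is subharmonic, nondecreasing in $t$. The function $u$ is a Blaschke product if and only if $\lim_{t\to1}I_t(u)=0$.
\item[(F6)] \emph{Yosida--Hewitt} \cite{YH}. Every $\Phi\in(L^\infty)^*$ has the form $\Phi(f)=\int f\omega\,dm+\Phi_s(f)$ with $\omega\in L^1$ and $\Phi_s$ given by a purely finitely additive measure. If $\pi\ge0$ is the sum of the positive and negative parts of the real and imaginary parts of that measure, there are measurable sets $E_1\supset E_2\supset\cdots$ with $m(E_j)\to0$ and $\pi(\mathbb T\setminus E_j)=0$ for all $j$. Hence $|\Phi_s(f)|\le\pi(\mathbb T)\operatorname{ess\,sup}_{E_j}|f|$ for all $f\in L^\infty$ and all $j$.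
\end{enumerate}

If $V$ is inner and $V(0)$ is real, expanding $|V-1|^2=2-2\operatorname{Re}V$ on $\mathbb T$ and integrating gives
\begin{equation}\label{eq:near}
\|V-1\|_1\le\|V-1\|_2=\sqrt{2-2V(0)} .
\end{equation}
For inner functions, closeness to $1$ at the origin is therefore the same as closeness to $1$ in $L^2$.

\subsection*{Splitting a functional}
Call $a\in(H^\infty)^*$ \emph{absolutely continuous} if $a(f)=\int f\omega\,dm$ for some $\omega\in L^1$. Call $s\in(H^\infty)^*$ \emph{singular} if there are a constant $c$ and measurable sets $E_j\subset\mathbb T$ with $m(E_j)\to0$ such that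
\begin{equation}\label{eq:sing}
|s(f)|\le c\operatorname*{ess\,sup}_{E_j}|f|\qquad(f\in H^\infty,\ j\ge1).
\end{equation}
Every $\varphi\in(H^\infty)^*$ is a sum $\varphi=a+s$ of this kind: extend $\varphi$ to $L^\infty$ by the Hahn--Banach theorem, apply (F6), and restrict to $H^\infty$. We fix one such splitting for each $\varphi$. A singular functional sees only sets of small measure; an absolutely continuous one hardly sees them, in the following sense.

\begin{lemma}\label{lem:ac}
Let $a$ be absolutely continuous and $\gamma>0$.
\begin{enumerate}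
\item[(a)] There is $\sigma>0$ such that $|a(h)|\le\gamma$ whenever $h\in H^\infty$, $\|h\|\le3$ and $\|h\|_1\le\sigma$.
\item[(b)] There is $\eta>0$ such that $|a(QV)-a(Q)|\le\gamma$ whenever $Q,V$ are inner and $V(0)$ is real with $V(0)\ge1-\eta$.
\end{enumerate}
\end{lemma}

\begin{proof}
Write the kernel as $\omega=\omega'+\omega''$ with $|\omega'|\le\Lambda$ and $\|\omega''\|_1\le\gamma/6$. Then $|a(h)|\le\Lambda\|h\|_1+\gamma/2$, and $\sigma=\gamma/(2\Lambda)$ works. For (b) take $h=Q(V-1)$: $\|h\|\le2$, and $\|h\|_1\le\sqrt{2\eta}$ by \eqref{eq:near}, so $\eta=\sigma^2/2$ works.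
\end{proof}

\subsection*{Infinite products}

\begin{lemma}\label{lem:prod}
Let $v_k$ be inner with $v_k(0)>0$ and $\sum_k(1-v_k(0))<\infty$. Then $W_n=v_1\cdots v_n$ converges in $H^2$ to an inner function $w$. Likewise the tails $V_j=\prod_{k>j}v_k$ are inner, and
\[
w=W_jV_j,\qquad V_j(0)=\prod_{k>j}v_k(0)\ge1-\sum_{k>j}(1-v_k(0)),\qquad w\overline{v_k}\in H^\infty .
\]
If every $v_k$ is a finite Blaschke product, then $w\in\mathcal B$.
\end{lemma}

\begin{proof}
For $n<l$, since $|W_n|=1$ almost everywhere, \eqref{eq:near} gives
\[
\|W_l-W_n\|_2^2=\Big\|\prod_{n<k\le l}v_k-1\Big\|_2^2=2-2\prod_{n<k\le l}v_k(0)\le2\sum_{k>n}(1-v_k(0)),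
\]
where we used $\prod x_k\ge1-\sum(1-x_k)$ for $x_k\in[0,1]$. So $W_n$ converges in $H^2$; a subsequence converges almost everywhere, hence $|w|=1$ almost everywhere and $w$ is inner by (F1). The same argument applies to $V_j$. Letting $l\to\infty$ in $W_l=W_j\prod_{j<k\le l}v_k$ gives $w=W_jV_j$, and evaluation at $0$ gives the formula for $V_j(0)$. On $\mathbb T$ we have $w\overline{v_k}=W_{k-1}V_k\in H^\infty$, with $W_0=1$.

Let the $v_k$ be finite Blaschke products, and let $\alpha_1,\alpha_2,\dots$ list all their zeros with multiplicity. Since $v_k(0)$ is the product of the moduli of the zeros of $v_k$, we have $\prod_i|\alpha_i|=\prod_kv_k(0)=w(0)>0$. Thus $\sum_i(1-|\alpha_i|)<\infty$, and the Blaschke product $b$ with these zeros has $|b(0)|=w(0)$. Each point occurs finitely often in the list, so $w=W_jV_j$ with $j$ large shows that $w$ vanishes there with at least that multiplicity. By (F2), $\|w/b\|=1$; as $|(w/b)(0)|=1$, the maximum principle makes $w/b$ a unimodular constant.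
\end{proof}

\subsection*{Notation for Sections~\ref{sec:hump} and \ref{sec:baire}}
Let $\varphi_n=a_n+s_n$ be a sequence in $(H^\infty)^*$ with $\|\varphi_n\|\to\infty$, split as above, and put
\[
p(f)=\sup_n|\varphi_n(f)|\in[0,\infty].
\]
Each set $\{f:p(f)\le N\}$ is norm closed, as an intersection of closed sets. The task is to find a Blaschke product $u$ with $p(u)=\infty$.

\section{Negligible singular parts: a gliding hump}\label{sec:hump}

We first find such a product by hand for the functionals of Example~\ref{ex:finite}.

\begin{example}\label{ex:hump}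
Let $\lambda_n\to\infty$ be positive and $\varphi_n(f)=\lambda_n\hat f(n)$. Put $x_k=1-2^{-k-1}$ and, for integers $n_1<n_2<\cdots$ to be chosen,
\[
v_k(z)=\frac{x_k+z^{n_k}}{1+x_kz^{n_k}}=x_k+(1-x_k^2)z^{n_k}+O(z^{2n_k}),\qquad U_k=v_1\cdots v_k,\quad U_0=1 .
\]
Every product of distinct numbers $x_k$ is at least $1-\sum_k2^{-k-1}=\frac12$, and $1-x_k^2\ge2^{-k-1}$. Given $U_{k-1}$, choose $n_k$ with $|\hat U_{k-1}(n_k)|\le2^{-k-3}$ and $\lambda_{n_k}\ge k2^k$. Then
\[
|\hat U_k(n_k)|=\big|x_k\hat U_{k-1}(n_k)+(1-x_k^2)U_{k-1}(0)\big|\ge2^{-k-2}-2^{-k-3}=2^{-k-3}.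
\]
By Lemma~\ref{lem:prod}, $U=\prod_kv_k$ is a Blaschke product and $U=U_kV_k$. The tail $V_k$ equals $V_k(0)+O(z^{n_{k+1}})$, so $\hat U(n_k)=V_k(0)\hat U_k(n_k)$ and $|\varphi_{n_k}(U)|\ge k2^k\cdot\frac12\cdot2^{-k-3}=k/16$.
\end{example}

Each factor had to be close to $1$ at the origin, so it could carry only a small fraction, about $2^{-k}$, of the norm of $\varphi_{n_k}$; this was compensated by taking $\|\varphi_{n_k}\|$ much larger than $2^k$. In general two things must be supplied: a new factor $v$ that makes $a_n(Bv)$ large whatever the product $B$ built so far, and a reason why later factors do not destroy the gain. The second is Lemma~\ref{lem:ac}(b). For the first we need $\varphi_n$ to stay large on $BH^\infty$, which holds because $BH^\infty$ has finite codimension when $B$ is finite. This is why all factors must be finite Blaschke products, and why we approximate with (F4) rather than (F3).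

\begin{lemma}\label{lem:step}
Suppose that $\|s_n\|/\|\varphi_n\|\to0$ and that $p$ is finite at every finite Blaschke product. Let $B$ be a finite Blaschke product, $0<\varepsilon<1$ and $k\ge1$. Then for all sufficiently large $n$ there is a finite Blaschke product $v$ with
\[
v(0)\ge1-\varepsilon,\qquad |a_n(Bv)|\ge k+1+\|s_n\| .
\]
\end{lemma}

\begin{proof}
\emph{The functionals stay large on $BH^\infty$.} Write $B=c\,b_1\cdots b_d$ with $|c|=1$ and $b_i(z)=(z-\alpha_i)/(1-\overline{\alpha_i}z)$, and let $B_i=b_1\cdots b_i$, $B_0=1$. Given $f$ with $\|f\|\le1$, remove the zeros one at a time: $f_0=f$ and $f_i=(f_{i-1}-f_{i-1}(\alpha_i))/b_i$. By (F2), $\|f_i\|\le2\|f_{i-1}\|$, so $\|f_i\|\le2^i$, and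
\[
f=\sum_{i=1}^df_{i-1}(\alpha_i)B_{i-1}+B\cdot\bar cf_d .
\]
With $\beta_n=\sup_{\|g\|\le1}|\varphi_n(Bg)|$ and $C=\sum_{i=1}^d2^{i-1}p(B_{i-1})<\infty$ we get $\|\varphi_n\|\le C+2^d\beta_n$. Since $\|\varphi_n\|\to\infty$, for large $n$ we have $\beta_n\ge2\kappa\|\varphi_n\|>0$ with $\kappa=2^{-d-2}$, and there is $f$, depending on $n$, with $\|f\|\le1$ and $|\varphi_n(Bf)|\ge\kappa\|\varphi_n\|$.

\emph{Moving $f$ close to $1$.} Let $F=(1-\frac\varepsilon4)+\frac\varepsilon4f$. Then $\|F\|\le1$, $|1-F(0)|\le\frac\varepsilon2$, and
\[
|a_n(BF)|\ge|\varphi_n(BF)|-\|s_n\|\ge\tfrac{\varepsilon\kappa}4\|\varphi_n\|-p(B)-\|s_n\| .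
\]

\emph{Replacing $F$ by a finite Blaschke product.} Take $v_i\to F$ as in (F4). If $\omega_n$ is the kernel of $a_n$, then $B\omega_n\in L^1$, so $a_n(Bv_i)\to a_n(BF)$; also $v_i(0)\to F(0)$. Hence some $v_i$ has $|v_i(0)|\ge1-\varepsilon$ and $|a_n(Bv_i)|\ge|a_n(BF)|-1$. Multiply it by a unimodular constant to obtain $v$ with $v(0)=|v_i(0)|$. The lemma holds once
\[
\tfrac{\varepsilon\kappa}4\|\varphi_n\|-2\|s_n\|\ge k+2+p(B),
\]
and this is true for large $n$ because $\|s_n\|/\|\varphi_n\|\to0$ and $\|\varphi_n\|\to\infty$.
\end{proof}

The singular parts were simply discarded, and the last inequality shows the price: they must be small compared with the fraction $\varepsilon\kappa/4$ of $\|\varphi_n\|$, a fraction that tends to $0$ along the construction.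

\begin{proposition}\label{prop:hump}
If $\|s_n\|/\|\varphi_n\|\to0$, then $p(u)=\infty$ for some $u\in\mathcal B$.
\end{proposition}

\begin{proof}
We may assume that $p$ is finite at every finite Blaschke product. Let $U_0=1$. Suppose that $n_1<\dots<n_{k-1}$ and $U_{k-1}=v_1\cdots v_{k-1}$ have been chosen, and let $\eta_j$ be the number given by Lemma~\ref{lem:ac}(b) for $a_{n_j}$ and $\gamma=1$. Put $\varepsilon_k=2^{-k}\min(1,\eta_1,\dots,\eta_{k-1})$. Lemma~\ref{lem:step} with $B=U_{k-1}$ and $\varepsilon=\varepsilon_k$ gives $n_k>n_{k-1}$ and a finite Blaschke product $v_k$ with $v_k(0)\ge1-\varepsilon_k>0$ such that $U_k=U_{k-1}v_k$ satisfies $|a_{n_k}(U_k)|\ge k+1+\|s_{n_k}\|$.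

By Lemma~\ref{lem:prod}, $U=\prod_kv_k$ is a Blaschke product, $U=U_jV_j$ with $V_j$ inner, and $V_j(0)\ge1-\sum_{k>j}\varepsilon_k\ge1-\eta_j\sum_{k>j}2^{-k}\ge1-\eta_j$. Hence $|a_{n_j}(U)-a_{n_j}(U_j)|\le1$ and
\[
|\varphi_{n_j}(U)|\ge|a_{n_j}(U_j)|-1-\|s_{n_j}\|\ge j\qquad(j\ge1).
\]
Thus $p(U)=\infty$.
\end{proof}

\section{Singular functionals are detected near $1$}\label{sec:singular}

Lemma~\ref{lem:ac}(b) fails for singular functionals.

\begin{example}\label{ex:sing}
Let $0<r_n<1$ with $\sum_n(1-r_n)<\infty$, and let $s(f)$ be the limit of $f(r_n)$ along a free ultrafilter. Write $f(r_n)$ as a Poisson integral. The mass of the Poisson kernel at $r_n$ outside the arc $E_j=\{e^{i\theta}:|\theta|<1/j\}$ tends to $0$ as $n\to\infty$, so \eqref{eq:sing} holds with $c=1$ and $s$ is singular. The Blaschke products $b_N=\prod_{n>N}(r_n-z)/(1-r_nz)$ satisfy $b_N(0)=\prod_{n>N}r_n\to1$, yet $s(b_N)=0$ and $s(1)=1$.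
\end{example}

So a tail that is close to $1$ at the origin can change $s$ by an amount comparable to $\|s\|$, and the hump breaks down. The next lemma turns this into an advantage: such a change is always possible, with a proportion of $\|s\|$ that does not depend on how close to $1$ the function is at the origin.

\begin{lemma}\label{lem:detect}
Let $\varphi=a+s$ with $a$ absolutely continuous and $s\ne0$ singular, and let $0<\varepsilon<1$. There is a Blaschke product $u$ with
\[
u(0)\ge1-\varepsilon,\qquad|\varphi(u)|\ge\tfrac1{14}\|s\|-|\varphi(1)| .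
\]
\end{lemma}

The plan is to modify the constant $1$ only on the small set $E_j$ that carries $s$. This needs an analytic substitute for the characteristic function of $E_j$.

\begin{lemma}\label{lem:peak}
Let $E\subset\mathbb T$ be measurable with $m(E)>0$, and let $\mu=m(E)^{1/2}$. There is $q\in H^\infty$ such that
\begin{enumerate}
\item[(a)] $0<|q|\le1$ and $|\arg q|\le\pi/6$ in $\mathbb D$;
\item[(b)] $0<q(0)\le\mu^{1/3}$ and $\|q\|_1\le\frac2{\sqrt3}\mu^{1/3}$;
\item[(c)] $|1-q|\le\mu$ almost everywhere on $E$.
\end{enumerate}
\end{lemma}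

\begin{proof}
Let
\[
G(z)=\frac1\mu\int_E\frac{\zeta+z}{\zeta-z}\,dm(\zeta).
\]
Then $\operatorname{Re}G>0$ is the Poisson integral of $\mu^{-1}\chi_E$, and $G(0)=\mu$: the function $G$ is small at the origin and large on $E$. Since $\operatorname{Re}(1+G)>1$, the function $1/(1+G)$ takes values in the disc $D=\{|z-\frac12|<\frac12\}$, and so does $G/(1+G)=1-1/(1+G)$. Points of $D$ have modulus less than $1$ and argument in $(-\pi/2,\pi/2)$, so the principal cube root $q=(G/(1+G))^{1/3}$ satisfies (a).

We have $q(0)=(\mu/(1+\mu))^{1/3}\le\mu^{1/3}$. By (a), $|q|\le\operatorname{Re}q/\cos(\pi/6)=\frac2{\sqrt3}\operatorname{Re}q$ in $\mathbb D$, hence almost everywhere on $\mathbb T$, and $\int\operatorname{Re}q\,dm=q(0)$. This gives (b).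

By (a), $q$ and $q^2$ have nonnegative real part, so $|1+q+q^2|\ge1$ and
\[
|1-q|\le|1-q^3|=\frac1{|1+G|}\le\frac1{1+\operatorname{Re}G}\quad\text{in }\mathbb D .
\]
Almost everywhere on $E$ the radial limit of $\operatorname{Re}G$ is $1/\mu$, which gives (c).
\end{proof}

\begin{proof}[Proof of Lemma~\ref{lem:detect}]
Let $c$ and $E_j$ be as in \eqref{eq:sing}. Since $s\ne0$, each $E_j$ has positive measure. Let $q_j$ be given by Lemma~\ref{lem:peak} for $E_j$, with $\mu_j=m(E_j)^{1/2}\to0$.

\emph{Step 1: a function in the unit ball.} The natural candidate $1-q_j+q_jf$, close to $f$ on $E_j$ and to $1$ elsewhere, need not have norm at most $1$, because $q_j$ is not real. We give up a constant factor and subtract from $1$ a function with values in a sector. Let $\|f\|\le1$ and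
\[
F_j=1-\tfrac13q_j(2+f).
\]
The values of $2+f$ lie in the disc $|z-2|\le1$, where $|z|\le3$ and $|\arg z|\le\arcsin\frac12=\pi/6$. So $y=\frac13q_j(2+f)$ satisfies $|y|\le1$ and $|\arg y|\le\pi/3$; this is the reason for the cube root. Then $\operatorname{Re}y\ge|y|/2$ and
\[
|1-y|^2=1-2\operatorname{Re}y+|y|^2\le1-|y|+|y|^2\le1,
\]
so $\|F_j\|\le1$. Also $|1-F_j(0)|\le q_j(0)\to0$. Since $\|q_j(2+f)\|\le3$ and $\|q_j(2+f)\|_1\le3\|q_j\|_1\to0$, Lemma~\ref{lem:ac}(a) gives $a(q_j(2+f))\to0$. By \eqref{eq:sing} and Lemma~\ref{lem:peak}(c), $|s((1-q_j)(2+f))|\le3c\mu_j\to0$. Therefore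
\[
\varphi(F_j)\to\varphi(1)-\tfrac13s(2+f).
\]
Choose $f_0$ with $\|f_0\|\le1$ and $|s(f_0)|\ge\frac12\|s\|$. Since $s(2+f_0)-s(2)=s(f_0)$, one of the choices $f=f_0$, $f=0$ gives $|s(2+f)|\ge\frac14\|s\|$, that is, $\frac13|s(2+f)|\ge\frac1{12}\|s\|$. Taking $j$ large, we obtain for every $\tau>0$ a function $F$ with
\[
\|F\|\le1,\qquad|1-F(0)|\le\tau^2,\qquad|\varphi(F)|\ge\tfrac1{13}\|s\|-|\varphi(1)| .
\]

\emph{Step 2: passing to a Blaschke product.} The approximation (F4) gives no control of $s$, so we use the norm approximation (F3). Fix $\tau<\frac12$ with $\tau\le\varepsilon$ and $3\tau\|\varphi\|\le(\frac1{13}-\frac1{14})\|s\|$, take $F$ as in Step~1, and choose a convex combination $\sum_i\lambda_iu_i$ of Blaschke products with $\|F-\sum_i\lambda_iu_i\|\le\tau^2$. Most of the weight sits on functions close to $1$ at the origin. Indeed, the numbers $\operatorname{Re}(1-u_i(0))$ are nonnegative and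
\[
\sum_i\lambda_i\operatorname{Re}(1-u_i(0))\le|1-F(0)|+\tau^2\le2\tau^2,
\]
so $J=\{i:\operatorname{Re}(1-u_i(0))\ge\tau\}$ has $\sum_{i\in J}\lambda_i\le2\tau<1$. Consequently
\[
\sum_{i\notin J}\lambda_i|\varphi(u_i)|\ge|\varphi(F)|-\tau^2\|\varphi\|-2\tau\|\varphi\|\ge\tfrac1{14}\|s\|-|\varphi(1)| .
\]
The indices $i\notin J$ form a nonempty set of total weight at most $1$, so the left side is at most $\max_{i\notin J}|\varphi(u_i)|$. For the maximizing $i$ we have $|u_i(0)|\ge\operatorname{Re}u_i(0)>1-\tau\ge1-\varepsilon$. Multiply $u_i$ by a unimodular constant to make its value at $0$ positive.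
\end{proof}

\section{Substantial singular parts: a category argument}\label{sec:baire}

Lemma~\ref{lem:detect} produces Blaschke products $u_k$ that detect a fixed fraction of $\|\varphi_{n_k}\|$ and whose product $w$ converges. The value $\varphi_{n_k}(w)$ need not be large. What remains true is that every $u_k$ divides $w$, and we now show that a divisor of $w$ is a multiple of an average of inner functions close to $w$.

\begin{example}\label{ex:average}
Let $w=z$, $0<\rho<1$ and $|\zeta|=1$. The disc automorphism
\[
\theta_\zeta(z)=\frac{z+\rho\bar\zeta}{1+\rho\zeta z}=(z+\rho\zeta^{-1})\big(1-\rho\zeta z+\rho^2\zeta^2z^2-\cdots\big)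
\]
satisfies $\|\theta_\zeta-z\|=\|(\rho\bar\zeta-\rho\zeta z^2)/(1+\rho\zeta z)\|\le2\rho/(1-\rho)$. As a series in $\zeta$ it has exactly one term with a negative power, namely $\rho\zeta^{-1}$. Hence $\int\zeta\,\theta_\zeta\,dm(\zeta)=\rho$. If $|\varphi(\theta_\zeta)|\le N$ for all $\zeta$, then $|\varphi(1)|\le N/\rho$: a bound near $w=z$ controls $\varphi$ at the divisor $1$, which is far from $w$.
\end{example}

On $\mathbb T$ we have $\theta_\zeta=w(1+\bar g)/(1+g)$ with $g=\rho\zeta z$. The quotient $(1+\bar g)/(1+g)$ is unimodular for every small $g$, and the only condition needed for analyticity is $w\bar g\in H^\infty$. This leads to the following definitions. Let $w$ be inner and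
\[
K=\{g\in H^\infty:\ w\bar g\in H^\infty\},\qquad g^\#=w\bar g\quad(g\in K).
\]
The set $K$ is a closed complex subspace of $H^\infty$, because $H^\infty$ is closed in $L^\infty$, and $1\in K$ with $1^\#=w$. Since $w\overline{g^\#}=g$, the map $g\mapsto g^\#$ is an isometric, conjugate-linear involution of $K$. For $w=z^d$, the space $K$ consists of the polynomials of degree at most $d$, and $\#$ reverses and conjugates the coefficients. For $g\in K$ with $\|g\|<1$ put
\[
\Theta(g)=w\,\frac{1+\bar g}{1+g}=\frac{w+g^\#}{1+g}.
\]
The second form shows $\Theta(g)\in H^\infty$, since $|1+g|\ge1-\|g\|$ in $\mathbb D$; the first shows $|\Theta(g)|=1$ almost everywhere. So $\Theta(g)$ is inner. The map $\Theta$ is norm continuous, because $\#$ is isometric and $g\mapsto(1+g)^{-1}=\sum_j(-g)^j$ is continuous on the open unit ball. The family $\Theta$ gives what the set of inner functions lacks: a parameter space that is a ball of a Banach space, in which one can apply Baire's theorem and then move along circles. Baire's theorem does not let us choose the center, so the averaging is needed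 around an arbitrary $g_0$.

\begin{lemma}\label{lem:average}
Let $g_0\in K$ and $\rho>0$ with $\|g_0\|+\rho<1$. If $\varphi\in(H^\infty)^*$ satisfies $|\varphi(\Theta(g))|\le N$ for all $g\in K$ with $\|g-g_0\|\le\rho$, then
\[
\Big|\varphi\Big(\frac h{1+g_0}\Big)\Big|\le\frac N\rho\,\|h\|\qquad(h\in K).
\]
\end{lemma}

\begin{proof}
By homogeneity let $\|h\|=\rho$. For $|\zeta|=1$ the function $g=g_0+\zeta h^\#$ lies in $K$, $\|g-g_0\|=\rho$, and $g^\#=g_0^\#+\bar\zeta h$. Thus
\[
\Theta(g_0+\zeta h^\#)=\frac{w+g_0^\#+\zeta^{-1}h}{1+g_0+\zeta h^\#}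
=\big(w+g_0^\#+\zeta^{-1}h\big)\sum_{j\ge0}\frac{(-\zeta)^j(h^\#)^j}{(1+g_0)^{j+1}},
\]
and the series converges in norm, uniformly in $\zeta$, because $\|h^\#/(1+g_0)\|\le\rho/(1-\|g_0\|)<1$. The only term with a negative power of $\zeta$ is $\zeta^{-1}h/(1+g_0)$. Apply $\varphi$, multiply by $\zeta$ and integrate term by term:
\[
\varphi\Big(\frac h{1+g_0}\Big)=\int_{\mathbb T}\zeta\,\varphi\big(\Theta(g_0+\zeta h^\#)\big)\,dm(\zeta).
\]
The right side has modulus at most $N$.
\end{proof}

The hypothesis of Theorem~\ref{thm:main} bounds the functionals only at Blaschke products, and $\Theta(g)$ need not be one. We show that it is one for generic $g$. A reader interested only in inner functions may skip Lemmas~\ref{lem:frostman} and \ref{lem:generic}. The first is the part of Frostman's theorem that we need.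

\begin{lemma}\label{lem:frostman}
Let $u$ be inner and $0<\sigma<1$. For almost every $\xi\in\mathbb T$, the function $u_\alpha=(u-\alpha)/(1-\bar\alpha u)$ with $\alpha=\sigma\xi$ is a Blaschke product.
\end{lemma}

\begin{proof}
The function $u_\alpha$ is inner, as the composition of $u$ with a disc automorphism. For $|y|\le1$, the mean of $\log|y-\sigma\xi|$ over $\xi\in\mathbb T$ is $\log\max(|y|,\sigma)$, and the mean of $\log|1-\sigma\bar\xi y|$ is $0$ by the mean value property. Tonelli's theorem, applied to $-\log|u_{\sigma\xi}(t\zeta)|\ge0$, gives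
\[
\int I_t(u_{\sigma\xi})\,dm(\xi)=\int\log\max(|u(t\zeta)|,\sigma)\,dm(\zeta),
\]
which tends to $0$ as $t\to1$ by bounded convergence. Let $I(\xi)=\lim_{t\to1}I_t(u_{\sigma\xi})$. Since $I_t(u_{\sigma\xi})\le I(\xi)\le0$, we get $\int I\,dm=0$, so $I=0$ almost everywhere, and (F5) applies.
\end{proof}

\begin{lemma}\label{lem:generic}
Let $0<r<1$ and $Y=\{g\in K:\|g\|\le r\}$. There are dense open subsets $O_1,O_2,\dots$ of $Y$ such that $\Theta(g)\in\mathcal B$ for every $g\in\bigcap_kO_k$.
\end{lemma}

\begin{proof}
Let $O_k$ be the set of $g\in Y$ for which there is $t\in(0,1)$ such that $\Theta(g)$ has no zero on the circle $|z|=t$ and $I_t(\Theta(g))>-1/k$.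

\emph{$O_k$ is open.} If $g\in O_k$ with radius $t$ and $g_i\to g$ in $Y$, then $\Theta(g_i)\to\Theta(g)$ uniformly on $\mathbb D$, while $|\Theta(g)|$ is bounded below on $|z|=t$. So for large $i$ the function $\Theta(g_i)$ has no zero there, and $\log|\Theta(g_i)|\to\log|\Theta(g)|$ uniformly on the circle; hence $g_i\in O_k$ for large $i$.

\emph{The intersection.} If $g\in O_k$ for all $k$, monotonicity gives $-1/k\le\lim_{t\to1}I_t(\Theta(g))\le0$ for all $k$, so $\Theta(g)\in\mathcal B$ by (F5).

\emph{$O_k$ is dense.} If $\Theta(g)\in\mathcal B$, then $I_t(\Theta(g))>-1/k$ for all $t$ near $1$, and all but countably many circles are free of zeros, so $g\in O_k$. It suffices to show that such $g$ are dense, and this holds because the family $\Theta$ is stable under the maps $u\mapsto u_\alpha$. Let $g\in K$ with $\|g\|<r$ and $G=1+g\in K$, so that $\Theta(g)=G^\#/G$. For $\alpha\in\mathbb D$ let $g'=g-\bar\alpha G^\#\in K$. Then $\|g'-g\|=|\alpha|\,\|G\|\le2|\alpha|$, so $g'\in Y$ for small $\alpha$. Moreover $1+g'=G-\bar\alpha G^\#$ and $(1+g')^\#=G^\#-\alpha G$, hence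
\[
\Theta(g')=\frac{G^\#-\alpha G}{G-\bar\alpha G^\#}=\frac{\Theta(g)-\alpha}{1-\bar\alpha\,\Theta(g)} .
\]
By Lemma~\ref{lem:frostman} this is a Blaschke product for arbitrarily small $\alpha$. Since the $g$ with $\|g\|<r$ are dense in $Y$, the claim follows.
\end{proof}

\begin{proposition}\label{prop:baire}
If there is $\delta\in(0,1]$ with $\|s_n\|\ge\delta\|\varphi_n\|>0$ for all $n$, then $p(u)=\infty$ for some $u\in\mathcal B$.
\end{proposition}

\begin{proof}
Suppose that $p$ is finite on $\mathcal B$.

\emph{Choice of $w$.} Since $p(1)<\infty$ and $\|\varphi_n\|\to\infty$, there are $n_1<n_2<\cdots$ with $\frac\delta{14}\|\varphi_{n_k}\|-p(1)\ge\frac\delta{20}\|\varphi_{n_k}\|$. Lemma~\ref{lem:detect} gives Blaschke products $u_k$ with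
\begin{equation}\label{eq:uk}
u_k(0)\ge1-2^{-k},\qquad|\varphi_{n_k}(u_k)|\ge\tfrac\delta{20}\|\varphi_{n_k}\| .
\end{equation}
By Lemma~\ref{lem:prod}, $w=\prod_ku_k$ is inner and $w\overline{u_k}\in H^\infty$. Form $K$ and $\Theta$ for this $w$; then $u_k\in K$ for all $k$.

\emph{Baire's theorem.} Let $r=\delta/80$, let $Y$ and $O_k$ be as in Lemma~\ref{lem:generic}, and let $Y_N=\{g\in Y:p(\Theta(g))\le N\}$. The space $Y$ is complete, and each $Y_N$ is closed because $\Theta$ is continuous. If $g\in\bigcap_kO_k$, then $\Theta(g)\in\mathcal B$ and $g$ lies in some $Y_N$. Thus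
\[
Y=\bigcup_NY_N\ \cup\ \bigcup_k(Y\setminus O_k).
\]
The sets $Y\setminus O_k$ are closed with empty interior, so some $Y_N$ has nonempty interior in $Y$: there are $g_1\in Y$ and $\sigma>0$ with $\{g\in Y:\|g-g_1\|<\sigma\}\subset Y_N$. Take $g_0=(1-t)g_1$ with $t\in(0,1)$ so small that $\|g_0-g_1\|<\sigma/2$, and $\rho=\min(\sigma/2,\,r-\|g_0\|)>0$. Then every $g\in K$ with $\|g-g_0\|\le\rho$ lies in $Y_N$, and Lemma~\ref{lem:average} applies to every $\varphi_n$. With $h=u_k$ it gives $|\varphi_{n_k}(u_k/(1+g_0))|\le N/\rho$.

\emph{Removing the factor $1/(1+g_0)$.} We have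
\[
\Big\|u_k-\frac{u_k}{1+g_0}\Big\|=\Big\|\frac{u_kg_0}{1+g_0}\Big\|\le\frac r{1-r}\le2r=\frac\delta{40},
\]
so \eqref{eq:uk} yields
\[
\tfrac\delta{20}\|\varphi_{n_k}\|\le|\varphi_{n_k}(u_k)|\le\tfrac N\rho+\tfrac\delta{40}\|\varphi_{n_k}\| .
\]
Hence $\|\varphi_{n_k}\|\le40N/(\delta\rho)$ for all $k$, which contradicts $\|\varphi_{n_k}\|\to\infty$.
\end{proof}

The last step shows where the lower bound on $\|s_n\|$ enters. We know nothing about $g_0$ except $\|g_0\|\le r$, so the factor $1/(1+g_0)$ costs $2r\|\varphi_{n_k}\|$, with $r$ fixed in advance. This loss can be absorbed only if $u_k$ detects a fraction of $\|\varphi_{n_k}\|$ that does not shrink as $u_k(0)\to1$. Lemma~\ref{lem:detect} provides such a fraction, whereas the fraction in Lemma~\ref{lem:step} is proportional to $\varepsilon$.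

\section{End of the proofs, and the radius in Corollary~\ref{cor:forms}(2)}\label{sec:end}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $M\subset(H^\infty)^*$ be pointwise bounded on $\mathcal B$, and suppose that $M$ is not bounded in norm. Choose nonzero $\varphi_n=a_n+s_n\in M$ with $\|\varphi_n\|\to\infty$. If $\|s_n\|/\|\varphi_n\|\to0$, Proposition~\ref{prop:hump} applies. Otherwise there are $\delta\in(0,1]$ and a subsequence along which $\|s_n\|\ge\delta\|\varphi_n\|$, and Proposition~\ref{prop:baire} applies to it. In both cases $\sup_n|\varphi_n(u)|=\infty$ for some $u\in\mathcal B$, a contradiction. The set of inner functions contains $\mathcal B$, so it is a ubd set as well.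
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:forms}]
(1) The family $M=\{\ell\circ T_i:\ell\in Z_i^*,\ \|\ell\|\le1\}$ satisfies $|\ell(T_iu)|\le\sup_i\|T_iu\|$ for $u\in\mathcal B$, so it is bounded in norm, and $\|T_i\|=\sup_{\|\ell\|\le1}\|\ell\circ T_i\|$ by the Hahn--Banach theorem.

(2) Discard the empty $C_n$, and let $D_n$ be the closed absolutely convex hull of $C_n$. If no $D_n$ contains a ball centered at $0$, there are $f_n\notin D_n$ with $\|f_n\|<1/n$. The Hahn--Banach theorem gives $\varphi_n$ with $|\varphi_n|\le1$ on $D_n$ and $|\varphi_n(f_n)|>1$, so $\|\varphi_n\|>n$. Each $u\in\mathcal B$ lies in $C_n$ for all large $n$, so $\sup_n|\varphi_n(u)|<\infty$. This contradicts Theorem~\ref{thm:main}.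

(3) Let $M=\{\varphi\in(H^\infty)^*:\|T^*\varphi\|\le1\}$. If $u=Tx\in\mathcal B$, then $|\varphi(u)|=|(T^*\varphi)(x)|\le\|x\|$ for $\varphi\in M$. So $M$ is bounded by some $\kappa>0$. Let $D$ be the closure of the image under $T$ of the unit ball of $X$. If $f\notin D$, the Hahn--Banach theorem gives $\varphi$ with $|\varphi|\le1$ on $D$, that is, $\varphi\in M$, and $1<|\varphi(f)|\le\kappa\|f\|$. Hence $D$ contains the ball of radius $1/\kappa$, and since $X$ is complete, the successive approximation from the proof of the open mapping theorem shows that $T$ is onto.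
\end{proof}

\begin{remark}
Each part of Corollary~\ref{cor:forms} implies Theorem~\ref{thm:main} in turn. Let $M$ be pointwise bounded on $\mathcal B$ and $p_M(u)=\sup_{\varphi\in M}|\varphi(u)|$. Part (1) contains the theorem as the case $Z_i=\mathbb C$. In (2) take $C_n=\{u\in\mathcal B:p_M(u)\le n\}$; every $\varphi\in M$ is bounded by $n$ on the hull of $C_n$, hence on a fixed ball. In (3) take $X=\ell^1(\mathcal B)$ and $Te_u=u/(1+p_M(u))$; then $|\varphi(Tx)|\le\|x\|$ for $\varphi\in M$, and the open mapping theorem bounds $\|\varphi\|$ uniformly.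
\end{remark}

Marshall's theorem might suggest that the ball in Corollary~\ref{cor:forms}(2) has a radius bounded below independently of the sets $C_n$. This is not so, even for the full set of inner functions.

\begin{proposition}\label{prop:radius}
For every $\eta>0$ there are sets $C_1\subset C_2\subset\cdots$ whose union is the set of all inner functions, such that for no $n$ does the closed absolutely convex hull of $C_n$ contain the closed ball of radius $\eta$ centered at $0$.
\end{proposition}

\begin{proof}
Let $C_n$ be the set of inner $u$ with $|\hat u(l)|\le\eta/2$ for all $l\ge n$. These sets increase, and every inner $u$ lies in one of them because $\sum_l|\hat u(l)|^2=1$. The functional $f\mapsto\hat f(n)$ is continuous, so every $f$ in the closed absolutely convex hull of $C_n$ has $|\hat f(n)|\le\eta/2$. The function $\eta z^n$ has norm $\eta$ and $n$th coefficient $\eta$, so it is not in this hull.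
\end{proof}

The sets $C_n\cap\mathcal B$ increase to $\mathcal B$ and have smaller hulls, so the same holds for the Blaschke products.

\begin{thebibliography}{9}

\bibitem{Garnett}
Garnett, \emph{Bounded Analytic Functions}.

\bibitem{LL}
Salvador L\'opez-Alfonso and Manuel L\'opez, \emph{Weak sequential convergence in bounded finitely additive measures},
\texttt{https://riunet.upv.es/\allowbreak bitstream/\allowbreak handle/\allowbreak 10251/\allowbreak 176355/\allowbreak LopezLopez\%20-\%20Weak\%20\allowbreak Sequential\%20\allowbreak Convergence\%20in\%20\allowbreak Bounded\%20\allowbreak Finitely\%20\allowbreak Additive\%20\allowbreak Measures.pdf?\allowbreak isAllowed=y\&sequence=7}.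

\bibitem{Marshall}
D.~E.~Marshall, Bull. Amer. Math. Soc. \textbf{82} (1976), 494--496.

\bibitem{YH}
Yosida and Hewitt, Trans. Amer. Math. Soc. \textbf{72} (1952).

\end{thebibliography}
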